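# Monge-Ampère functions that smooth functions with bounded minors cannot reach

## 1. The guess: mollify and keep the minors under control

In one variable, a function whose second derivative is a measure can be mollified, and the second derivatives of the mollified functions stay bounded in $L^1$. In several variables there is a class of functions, the Monge-Ampère functions, for which all the minors of the Hessian make sense in a generalized way and have finite mass. The answer one would first guess is that the same should work: every such function is a limit of smooth functions whose Hessian minors are bounded in $L^1_{\rm loc}$. Let us make this precise and test it.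

Throughout, $\Omega\subset\mathbb R^n$ is a domain (open and connected), $(x,\xi)$ are coordinates on $\Omega\times\mathbb R^n$, $dx=dx_1\wedge\dots\wedge dx_n$, and $\omega=\sum_i dx_i\wedge d\xi_i$.

Recall that an $n$-current $T$ is a continuous linear functional on smooth compactly supported $n$-forms, that $\partial T(\beta)=T(d\beta)$, and that $\|T\|$ is its mass measure. It is integer multiplicity (i.m.) rectifiable if $T(\psi)=\int_E\langle\psi,\tau\rangle\,\theta\,d\mathcal H^n$, where $E$ is countably $n$-rectifiable, $\tau$ is a unit simple $n$-vector orienting the approximate tangent planes of $E$, and $\theta$ is integer valued and locally integrable on $E$. The following notion is that of J. H. G. Fu, as extended in "Some Rigidity Results Related to Monge-Ampère Functions", where the question below is posed.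

**Definition (Monge-Ampère function).** A function $u\in W^{1,1}_{\rm loc}(\Omega)$ is Monge-Ampère if there is an i.m. rectifiable $n$-current $T$ in $\Omega\times\mathbb R^n$ such that

1. $\partial T=0$ in $\Omega\times\mathbb R^n$;
2. $T$ is Lagrangian: $T(\omega\wedge\psi)=0$ for every smooth compactly supported $(n-2)$-form $\psi$;
3. $\|T\|(K\times\mathbb R^n)<\infty$ for every compact $K\subset\Omega$;
4. $T(\phi(x,\xi)\,dx)=\int_\Omega\phi(x,Du(x))\,dx$ for every $\phi\in C_c^\infty(\Omega\times\mathbb R^n)$.

Such a $T$ is unique (a known fact, quoted here), and is denoted $[du]$. Condition 4 says that the part of $T$ that projects onto $\Omega$ is the graph of $Du$; the rest of $T$ is "vertical".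

**Example (a corner and a cone).** If $u$ is smooth, $[du]$ is the graph of $Du$, oriented by $\Omega$: Stokes gives 1, and 2 holds because $\sum_i dx_i\wedge d(\partial_iu)=\sum_{i,j}\partial_{ij}u\,dx_i\wedge dx_j=0$. For $u(x)=|x|$ on $\mathbb R$, the graph of $u'$ consists of two half-lines with a gap; they leave boundary $+\delta$ at $(0,-1)$ and $-\delta$ at $(0,1)$. Adding the vertical segment from $(0,-1)$ to $(0,1)$ removes the boundary, and the result is $[du]$. For $u(x)=|x|$ on $\mathbb R^3$, the graph over $\mathbb R^3\setminus\{0\}$ has as boundary the unit sphere in $\{0\}\times\mathbb R^3$, and $[du]$ is the graph plus the ball $\{0\}\times B_1$, suitably oriented. That ball is Lagrangian, since each $dx_i$ vanishes on it.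

**Minors.** For multi-indices $\alpha,\beta$ with $|\alpha|+|\beta|=n$, let $\bar\alpha$ be the complement of $\alpha$ and $M^{\bar\alpha\beta}(A)$ the signed minor of $A$ with rows $\bar\alpha$ and columns $\beta$; it equals $1$ if $\beta=\emptyset$. For smooth $u$,
$$(\mathrm{id},Du)^*(dx_\alpha\wedge d\xi_\beta)=\pm M^{\bar\alpha\beta}(D^2u)\,dx,\qquad \|[du]\|(K\times\mathbb R^n)=\int_K\Big(\sum_{\alpha,\beta}|M^{\bar\alpha\beta}(D^2u)|^2\Big)^{1/2}. \tag{1}$$
So $L^1$ bounds on all minors are exactly mass bounds on $[du]$. We shall use one more quoted fact.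

**Compactness.** If $u_k$ are Monge-Ampère on $\Omega$, $\|[du_k]\|(K\times\mathbb R^n)\le C_K$ for every compact $K\subset\Omega$, and $u_k\to u$ in $L^1_{\rm loc}(\Omega)$, then $u$ is Monge-Ampère.

Consequently an $L^1_{\rm loc}$ limit of smooth functions with all $\|M^{\bar\alpha\beta}(D^2u_k)\|_{L^1(K)}\le C_K$ is Monge-Ampère. Call $u$ **approximable** if it is such a limit: $u_k\in C^\infty(\Omega)$, $u_k\to u$ in $L^1_{\rm loc}(\Omega)$, and $\sup_k\|M^{\bar\alpha\beta}(D^2u_k)\|_{L^1(K)}\le C_K$ for all compact $K\subset\Omega$ and all $\alpha,\beta$. The question is whether every Monge-Ampère function is approximable.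

## 2. Where mollification works: one variable, convex functions, one cone point

**Proposition 3.** For $n=1$ every Monge-Ampère function is approximable.

*Proof.* **Step 1: $u'$ has locally bounded variation.** We extract this from $\partial T=0$ with $T=[du]$. Let $\psi\in C_c^\infty(\Omega)$. Choose $\zeta_1\in C_c^\infty(\mathbb R)$ with $\zeta_1(\xi)=\xi$ for $|\xi|\le1$ and $|\zeta_1(\xi)|\le C|\xi|$, and put $\zeta_R(\xi)=R\zeta_1(\xi/R)$. Then $\zeta_R(\xi)=\xi$ for $|\xi|\le R$, $|\zeta_R'|\le C$, $|\zeta_R(\xi)|\le C|\xi|$. Applying $\partial T=0$ to the function $\psi(x)\zeta_R(\xi)$ and using condition 4,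
$$\Big|\int\psi'\,\zeta_R(u')\,dx\Big|=|T(\psi\,\zeta_R'\,d\xi)|\le C\sup|\psi|\,\|T\|(\operatorname{supp}\psi\times\mathbb R).$$
Let $R\to\infty$; since $u'\in L^1_{\rm loc}$ and $|\zeta_R(u')|\le C|u'|$, dominated convergence replaces $\zeta_R(u')$ by $u'$. Thus $u'\in BV_{\rm loc}$.

**Step 2: mollification.** We build functions smooth on all of $\Omega$. Let $I_k$ be compact intervals with $I_{k-1}\subset\operatorname{int}I_k$ and $\bigcup_kI_k=\Omega$, let $\zeta_k\in C_c^\infty(\Omega)$ with $\zeta_k=1$ on $I_k$, and put $u_k=(\zeta_ku)*\varrho_{s_k}$ with a mollifier of radius $s_k<\operatorname{dist}(I_{k-1},\partial I_k)$, $s_k\to0$. Then $u_k\to u$ in $L^1_{\rm loc}$. On $I_{k-1}$ we have $u_k=u*\varrho_{s_k}$. So for compact $K$ and all large $k$, $\int_K|u_k''|\le|D^2u|(K+[-s_k,s_k])\le C_K$. The finitely many remaining $u_k$ are smooth, and the only other minor is the constant $1$. $\square$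

**Convex functions, any $n$.** Let $u$ be convex near a closed ball $B\subset\Omega$ of radius $R$ and $f=u*\varrho_s$ with $s$ small, so that $f$ is convex near $B$ and $|Df|\le L$ on $B$ with $L$ independent of $s$. The map $x\mapsto x+Df(x)$ is injective on $B$, because $(x-x'+Df(x)-Df(x'))\cdot(x-x')\ge|x-x'|^2$, and its image lies in a ball of radius $R+L$. Hence
$$\sum_I\int_BM_I(D^2f)=\int_B\det(\mathrm{Id}+D^2f)\le|B_{R+L}|,\qquad M_I(A):=\det(A_{ij})_{i,j\in I},\quad M_\emptyset=1.$$
Each principal minor of $D^2f\ge0$ is nonnegative, so each is bounded in $L^1(B)$. For the others write $A=S^TS$; by the Cauchy-Binet formula and Cauchy-Schwarz, the minor with rows $I$ and columns $J$ is at most $(M_I(A)M_J(A))^{1/2}$. Cut off before mollifying, as in Step 2 above, with compact sets in place of the $I_k$: convex functions are approximable.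

**One nonconvex cone point.** Consider the function that will drive everything below,
$$\varphi(x)=\frac{x_1x_2x_3}{|x|^2}\quad(x\in\mathbb R^3,\ x\neq0),\qquad\varphi(0)=0. \tag{2}$$
It is odd, positively $1$-homogeneous and smooth off $0$, with $|\varphi|\le|x|$, $|D\varphi|\le C$, $|D^2\varphi|\le C/|x|$. By homogeneity $D\varphi(tx)=D\varphi(x)$ for $t>0$, and therefore $D^2\varphi(x)x=0$: off $0$, $D^2\varphi$ has rank at most $2$. Since $\varphi$ is odd, $D\varphi$ is **even**.

The graph of $D\varphi$ over $\mathbb R^3\setminus\{0\}$ has no boundary. Its minors are $O(|x|^{-2})$ near $0$ (the determinant is zero), so its mass is locally finite. For a compactly supported $2$-form $\beta$, Stokes on $\{|x|>\kappa\}$ turns the boundary evaluated on $\beta$ into $\pm\lim_{\kappa\downarrow0}\int_{S^2}\gamma_\kappa^*\beta$ with $\gamma_\kappa(\theta)=(\kappa\theta,D\varphi(\theta))$. The limit is $\pm\int_{S^2}\gamma_0^*\beta$ with $\gamma_0(\theta)=(0,D\varphi(\theta))$. Now $\gamma_0(-\theta)=\gamma_0(\theta)$, and the antipodal map of $S^2$ reverses orientation,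 so $\int\gamma_0^*\beta=-\int\gamma_0^*\beta=0$. Thus $[d\varphi]$ is just the graph. Unlike for $|x|$, nothing vertical sits over the origin: the sphere $D\varphi(S^2)$ is traced twice, with opposite orientations.

Is $\varphi$ approximable? Yes. Let $f_\varepsilon(x)=x_1x_2x_3/(|x|^2+\varepsilon^2)=\varepsilon f_1(x/\varepsilon)$. Then $f_1=\varphi-\varphi/(1+|x|^2)$, so for $|x|\ge1$ we have $D^2f_1=D^2\varphi+O(|x|^{-3})$. As $D^2\varphi$ is $O(|x|^{-1})$ of rank $\le2$, $\det D^2f_1=O(|x|^{-5})$ there. Hence
$$|D^2f_\varepsilon|\le\frac{C}{\varepsilon+|x|},\qquad\int_{\mathbb R^3}|\det D^2f_\varepsilon|=\int_{\mathbb R^3}|\det D^2f_1|=:c_0<\infty,$$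
the second integral being scale invariant, and minors of order $1$ and $2$ are bounded in $L^1_{\rm loc}$. So the guess survives again. But look at the price. Near $0$, $\det D^2f_1=2x_1x_2x_3+O(|x|^5)$, so $c_0>0$: these approximants carry a fixed determinant mass at the origin, while $[d\varphi]$ carries none there. If such a price is unavoidable, and if infinitely many such points can be put in a compact set so that $[du]$ still has finite mass, the guess is false.

## 3. The theorem

**Theorem 1.** Let $n\ge4$ and let $\Omega\subset\mathbb R^n$ be any domain. There are a Lipschitz Monge-Ampère function $u$ with compact support in $\Omega$ and a compact $K\subset\Omega$ such that the following holds. If $u_k\in C^2(\Omega)$, $u_k\to u$ in $L^1(K)$ and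
$$\sup_k\int_K|M_I(D^2u_k)|<\infty\quad\text{for all }I\subset\{1,2,3,4\},\ 1\le|I|\le3,$$
then $\int_K|M_{\{1,2,3,4\}}(D^2u_k)|\to\infty$. In particular $u$ is not approximable.

**Corollary 2.** With $u$ as in Theorem 1, for every $u_0\in C^\infty(\Omega)$ and $s\ne0$ the function $u_0+su$ is Monge-Ampère and not approximable.

Principal minors are, up to sign, the $M^{\bar\alpha\beta}$ with $\bar\alpha=\beta=I$, so the "in particular" is immediate. The answer to the question is thus no in every dimension $n\ge4$, on every domain, even with $C^2$ approximants and bounds only on principal minors with indices in $\{1,2,3,4\}$. For $n=1$ it is yes by Proposition 3. The cases $n=2,3$ are not settled by this argument.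

**Conventions.** $C$ is a constant that depends only on $n$ and fixed cutoffs; $C_\varepsilon\ge1$ may also depend on $\varepsilon$. Let $\Lambda_m(A)$ be the maximum of the absolute values of the $m\times m$ minors of $A$, $\Lambda_0=1$. Expanding a minor of $A+B$ multilinearly in its rows, and then each term by Laplace along the rows taken from $A$, gives
$$\Lambda_m(A+B)\le C\sum_{i=0}^m\Lambda_i(A)\,\Lambda_{m-i}(B), \tag{3}$$
and only $i\le r$ occur if $\operatorname{rank}A\le r$.

## 4. Two placements of $\varphi$ that fail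

**Copies of $\varphi$ in $\mathbb R^3$.** To put infinitely many copies in a compact set we must cut $\varphi$ off. The determinant mass is scale invariant in $\mathbb R^3$, so shrinking the copies does not help; the cutoff itself must be cheap. The natural cheap cutoff is logarithmic. Let $h\in C^\infty(\mathbb R,[0,1])$, $h=0$ on $(-\infty,\frac13]$, $h=1$ on $[\frac23,\infty)$, and $\eta(x)=h(\varepsilon\log(1/|x|))$. Then $D^2(\eta\varphi)=\eta D^2\varphi+E$ with $|E|\le C\varepsilon/|x|$, supported in $e^{-2/(3\varepsilon)}\le|x|\le e^{-1/(3\varepsilon)}$. Since $D^2\varphi$ has rank $2$, every surviving term of $\det D^2(\eta\varphi)$ contains a factor $E$, but the term linear in $E$ is only $O(\varepsilon|x|^{-3})$, and $\int\varepsilon\,dr/r=\varepsilon\cdot\frac1{3\varepsilon}=\frac13$ does not tend to zero.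

This is not an artifact of the estimate. Write $\varphi=r\Phi(\nu)$, $\nu=x/|x|$. The symmetric matrix $D^2\varphi$ kills $\nu$, so its cofactor matrix is $r^{-2}\kappa(\nu)\,\nu\otimes\nu$, where $r^{-2}\kappa$ is the sum of its principal $2\times2$ minors. The linear term is therefore $\eta^2r^{-2}\kappa\,\nu^TE\nu$, with
$$\nu^TE\nu=\partial_r^2(r\eta)\,\Phi=(r\eta''+2\eta')\Phi=\frac{-\varepsilon h'+\varepsilon^2h''}{r}\,\Phi ,$$
so $\det D^2(\eta\varphi)=-\varepsilon h^2h'\,\kappa\Phi\,r^{-3}+O(\varepsilon^2r^{-3})$. Integrating and substituting $t=\varepsilon\log(1/r)$,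
$$\int_{\mathbb R^3}|\det D^2(\eta\varphi)|\ge\int h^2|h'|\,dt\int_{S^2}|\kappa\Phi|-C\varepsilon\ge\tfrac13\int_{S^2}|\kappa\Phi|-C\varepsilon .$$
At $x=(1,1,1)$ the Hessian of $\varphi$ is invariant under permutations and kills $x$, so it is a multiple $\lambda$ of the projection onto $x^\perp$. Its trace is $\Delta\varphi=-10\,x_1x_2x_3/|x|^4=-\frac{10}9$, because $x_1x_2x_3$ is harmonic and homogeneous of degree $3$. So $\lambda=-\frac59$, and neither $\kappa=r^2\lambda^2$ nor $\Phi$ vanishes in that direction. The logarithmic cutoff has a fixed positive price in $\mathbb R^3$.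

**The remedy and its new problem.** In $\mathbb R^4$ a $4\times4$ determinant whose main part has rank $2$ needs at least two factors $E$: the price is $\varepsilon^2\int dr/r\sim\varepsilon$, which is small. So let us regard $\varphi(x)$ as a function of $X=(x,z)\in\mathbb R^3\times\mathbb R$. It is now singular along a whole line, and the lower bound is lost: the functions $f_\varepsilon(x)$ of Section 2, independent of $z$, have $\det D^2f_\varepsilon=0$ and bounded lower minors. The approximants now pay in $3\times3$ minors, and these are not scale invariant in $\mathbb R^4$.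

**A line that ends.** What gets past both points is to let the singular line stop:
$$g(X)=\varphi(x)-z,\qquad v=g^+=\max(\varphi(x)-z,0). \tag{4}$$
Where $z<\varphi(x)$, $v$ is $\varphi-z$, and where $z>\varphi(x)$ it is $0$; the singularity of $\varphi$ survives along the half-line $\{x=0,z<0\}$, which ends at $0$. Still $\operatorname{rank}D^2g\le2$, so the cutoff is cheap. If we smooth only the positive part, to $\rho_\delta(g)$ with $\rho_\delta$ convex, then off $\{x=0\}$ the Hessian is $\rho_\delta'D^2g+\rho_\delta''Dg\otimes Dg$, of rank at most $3$: determinant zero. Yet Section 8 shows that every good $C^2$ approximation must have determinant mass at least $1/648$ near the end of the half-line.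

## 5. Cutting off the half-line at small cost

Put $H=D^2g$ and $N=Dg=(D\varphi,-1)$. Then $\operatorname{rank}H\le2$, $|H|\le C/|x|$, $|N|\le C$, and $g^+\le2|X|$. For $0<\varepsilon\le1$ let, with $h$ as above, $\eta=\eta_\varepsilon(X)=h(\varepsilon\log(1/|X|))$, $\eta(0)=1$. Then $\eta\in C_c^\infty(B_1)$, $\eta=1$ for $|X|\le e^{-2/(3\varepsilon)}$, and
$$|D\eta|\le\frac{C\varepsilon}{|X|},\quad|D^2\eta|\le\frac{C\varepsilon}{|X|^2},\quad\operatorname{supp}D\eta\subset A_\varepsilon:=\{e^{-2/(3\varepsilon)}\le|X|\le e^{-1/(3\varepsilon)}\}. \tag{5}$$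
Let $\rho\in C^\infty(\mathbb R)$ be convex with $\rho=0$ on $(-\infty,0]$ and $\rho'=1$ on $[1,\infty)$; put $\rho_\delta(\tau)=\delta\rho(\tau/\delta)$ for $0<\delta\le1$. Then $0\le\rho_\delta(\tau)\le\tau^+$, $|\rho_\delta(\tau)-\tau^+|\le\delta$, $0\le\rho_\delta'\le1$, and $0\le\rho_\delta''\le C/\delta$ is supported in $[0,\delta]$ with integral $1$. Define
$$W_\varepsilon=\eta_\varepsilon\,g^+,\qquad W_\varepsilon^\delta=\eta_\varepsilon\,\rho_\delta(g).$$
Both have compact support in the open ball $B_1$, are Lipschitz with an absolute constant (because $g^+|D\eta|\le C$), and satisfy $|W_\varepsilon^\delta-W_\varepsilon|\le\delta$. $W^\delta_\varepsilon$ is $C^\infty$ on $\{x\ne0\}$; Hessians below are taken pointwise there.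

**Lemma 4.**
(a) $\int_{\mathbb R^4}|\det D^2W_\varepsilon^\delta|\le C\varepsilon+C_\varepsilon\delta$.
(b) $\int_{B_1}\Lambda_m(D^2W_\varepsilon^\delta)\le C_\varepsilon$ for $m=1,2,3$, uniformly in $\delta$.
(c) For fixed $\varepsilon,\delta$, all minors of $D^2W_\varepsilon^\delta$, of orders $0,\dots,4$, are $O(|x|^{-2})$ on $B_1$, hence integrable.

*Proof.* **Step 1: splitting the Hessian.** We separate the kink, the rank-two part and the cutoff error. Put $a=\rho_\delta'(g)\in[0,1]$, $b=\rho_\delta''(g)$, $c=\rho_\delta(g)\in[0,g^+]$. Then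
$$D^2W_\varepsilon^\delta=M+\eta b\,N\otimes N,\qquad M=\eta aH+E,\qquad E=a(D\eta\otimes N+N\otimes D\eta)+c\,D^2\eta. \tag{6}$$
Since $c\le2|X|$, (5) gives $|E|\le C\varepsilon|X|^{-1}1_{A_\varepsilon}$. By linearity of the determinant in a rank-one perturbation, $\det D^2W_\varepsilon^\delta=\det M+\eta b\,N^T\mathrm{cof}(M)N$.

**Step 2: the cutoff term $\det M$.** Here the rank of $H$ pays off. By (3) with $\operatorname{rank}H\le2$, and $|x|\le|X|$, $\varepsilon\le1$,
$$|\det M|\le C(|H|^2|E|^2+|H||E|^3+|E|^4)\le C\varepsilon^2|x|^{-2}|X|^{-2}1_{A_\varepsilon}.$$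
In polar coordinates the radial integral is $\int r^{-4}r^3\,dr=\int dr/r=\frac1{3\varepsilon}$ over $A_\varepsilon$, and with $X=r(\sin t\,\theta,\cos t)$, $\theta\in S^2$, $\int_{S^3}|x|^{-2}d\sigma=4\pi\int_0^\pi dt=4\pi^2$. So $\int|\det M|\le C\varepsilon$.

**Step 3: the kink term.** We show it vanishes as $\delta\to0$. In an orthonormal basis starting with $N/|N|$ one sees that $N^T\mathrm{cof}(M)N=|N|^2\det(M|_{N^\perp})$, where $M|_{N^\perp}$ is the compression of $M$ to the $3$-space $N^\perp$. The compression of $D\eta\otimes N+N\otimes D\eta$ vanishes, so $M|_{N^\perp}$ is the compression of $\eta aH+cD^2\eta$. As $H|_{N^\perp}$ has rank $\le2$, (3) gives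
$$|\det(M|_{N^\perp})|\le C\big(|H|^2\,c|D^2\eta|+|H|\,c^2|D^2\eta|^2+c^3|D^2\eta|^3\big).$$
On $\{b\ne0\}$ we have $0\le g\le\delta$, $c\le\delta$, $b\delta\le C$, and $|D^2\eta|\le C_\varepsilon$ everywhere. Every term contains at least one factor $c\le\delta$, which absorbs $b$. Hence
$$|\eta b\,N^T\mathrm{cof}(M)N|\le C_\varepsilon|x|^{-2}1_{\{|X|\le1,\ 0\le g\le\delta\}}.$$
For fixed $x$, the set $\{z:0\le\varphi(x)-z\le\delta\}$ has length $\delta$. So the integral is at most $C_\varepsilon\delta\int_{|x|\le1}|x|^{-2}dx\le C_\varepsilon\delta$. This proves (a).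

**Step 4: lower minors.** We allow constants depending on $\varepsilon$, so $|E|\le C_\varepsilon$. By (3) applied to $M=\eta aH+E$ with $\operatorname{rank}H\le2$, $\Lambda_m(M)\le C_\varepsilon|x|^{-2}$ on $B_1$ for $0\le m\le4$. By (3) again, the rank-one matrix being $\eta b\,N\otimes N$,
$$\Lambda_m(D^2W_\varepsilon^\delta)\le C\big(\Lambda_m(M)+b\,\Lambda_{m-1}(M)\big)\le C_\varepsilon(1+b)|x|^{-2}\qquad(1\le m\le4).$$
Since $\int b\,dz=\int\rho_\delta''(\varphi(x)-z)\,dz=1$ for each $x$, $\int_{B_1}(1+b)|x|^{-2}\le C$. This gives (b). For fixed $\delta$, $b\le C/\delta$ is bounded, which gives (c). $\square$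

## 6. Infinitely many half-lines, and why the sum is Monge-Ampère

Write points of $\mathbb R^n$ as $(X,y)$ with $X\in\mathbb R^4$, $y\in\mathbb R^{n-4}$. Choose $(X_0,y_0)\in\Omega$ and $R\in(0,1]$ with $\bar B(X_0,R)\times\bar B(y_0,R)\subset\Omega$, and $\chi\in C_c^\infty(B(y_0,R))$ with $\chi=1$ on $\bar B(y_0,R/2)$. (If $n=4$, omit $y$ and put $\chi=1$.) Let $\varepsilon_j=2^{-j}$, $X_j=X_0+2^{-j}Re_1$, and choose $r_j>0$ with
$$r_j\le2^{-j-3}R,\qquad r_jC_{\varepsilon_j}\le2^{-j}, \tag{7}$$
$C_\varepsilon$ being the constant of Lemma 4. As $|X_j-X_{j+1}|=2^{-j-1}R>r_j+r_{j+1}$ and the centers lie in order on a segment, the balls $B_j=B(X_j,r_j)$ are disjoint; they lie in $B(X_0,\frac9{16}R)$. Define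
$$U(X)=\sum_{j\ge1}r_jW_{\varepsilon_j}\Big(\frac{X-X_j}{r_j}\Big),\quad u=\chi(y)U(X),\qquad U_k(X)=\sum_{j\le k}r_jW_{\varepsilon_j}^{\delta_{jk}}\Big(\frac{X-X_j}{r_j}\Big),\quad w_k=\chi(y)U_k(X),$$
where $0<\delta_{jk}\le1/k$ and $C_{\varepsilon_j}\delta_{jk}\le\varepsilon_j$. The summands have a common Lipschitz constant and disjoint supports in balls, so $U$ and all $U_k$ share that constant: a segment between two different balls crosses both boundary spheres, where the functions vanish. Thus $u,w_k$ are Lipschitz uniformly in $k$, with compact support in $\Omega$. Since $|U_k-U|\le\max(1/k,\,C\sup_{j>k}r_j)$, $w_k\to u$ uniformly.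

**Step 1: uniform bounds on the minors.** We need these for the compactness theorem. If $f(X)=rW(X/r)$, then $D^2f=r^{-1}(D^2W)(X/r)$, so for $1\le m\le4$, $j\le k$,
$$\int_{B_j}\Lambda_m(D^2U_k)=r_j^{4-m}\int_{B_1}\Lambda_m(D^2W_{\varepsilon_j}^{\delta_{jk}}).$$
By Lemma 4(b) and (7) this is at most $r_jC_{\varepsilon_j}\le2^{-j}$ for $m\le3$. For $m=4$ the factor $r_j^{4-m}$ is $1$, and it is Lemma 4(a) that makes the integral at most $C\varepsilon_j+C_{\varepsilon_j}\delta_{jk}\le C2^{-j}$. Summing over $j$, $\int\Lambda_m(D^2U_k)\le C$ for $1\le m\le4$, uniformly in $k$. Now let $u_0\in C^\infty(\Omega)$ and $s\in\mathbb R$. Since $U_k$ and $DU_k$ are uniformly bounded, $D^2(u_0+sw_k)=s\chi D^2U_k+F_k$ with $F_k$ bounded on compact subsets of $\Omega$, uniformly in $k$ ($D^2U_k$ occupies the $X$-block). By (3), for every compact $K'\subset\Omega$ and all $\alpha,\beta$,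
$$\sup_k\int_{K'}|M^{\bar\alpha\beta}(D^2(u_0+sw_k))|\le C_{K'}. \tag{8}$$

These $w_k$ are not smooth: each is singular along $k$ lines (times the $y$-space). The content of the next lemma is that these singularities are invisible to the current.

**Lemma 5.** Let $u_0\in C^\infty(\Omega)$, $s\in\mathbb R$. Then $w:=u_0+sw_k$ is Monge-Ampère in $\Omega$, and $[dw]=G$, where $G(\psi)=\int(\mathrm{id},Dw)^*\psi$ is the graph current over $\Omega\setminus\Sigma_k$, with $\Sigma_k=\bigcup_{j\le k}\{(X,y):X\in\bar B_j,\ x=x_j\}$, $X_j=(x_j,z_j)$.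

*Proof.* **Step 1: everything except the boundary.** We check conditions 2–4. The function $w$ is locally Lipschitz on $\Omega$ and smooth off the closed null set $\Sigma_k$. So $G$ is carried, with multiplicity one, by a smooth embedded $n$-submanifold, and its mass over $K'\times\mathbb R^n$ is given by (1), finite by (8). Hence $G$ is i.m. rectifiable and 3 holds. Condition 4 is clear, and 2 holds by the symmetry of the Hessian.

**Step 2: localizing $\partial G=0$.** We reduce to one ball $B_j$. Let $\beta$ be a smooth compactly supported $(n-1)$-form on $\Omega\times\mathbb R^n$. Multiplying $u_0$ by a cutoff in $C_c^\infty(\Omega)$ that equals $1$ near the projection of $\operatorname{supp}\beta$ to $\Omega$ does not change $G(d\beta)$. So we may assume $u_0\in C_c^\infty(\mathbb R^n)$ and work on $\mathbb R^n$ and $\mathbb R^n\times\mathbb R^n$. For $j\le k$ choose $\zeta_j\in C_c^\infty(B_j)$, a function of $X$, with $\zeta_j=1$ on a neighborhood of the compact set $\operatorname{supp}U_k\cap B_j$, and put $\vartheta=1-\sum_{j\le k}\zeta_j$. Near every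 point where $\vartheta\ne0$ we have $w_k=0$. So off $\Sigma_k$ the pullbacks of $\vartheta\beta$ under $(\mathrm{id},Dw)$ and under $(\mathrm{id},Du_0)$ coincide: where $\vartheta\ne0$ because $w=u_0$ there, elsewhere because both vanish. The second is smooth with compact support, so by Stokes $G(d(\vartheta\beta))=0$. It remains to show $G(d\beta_j)=0$ for $\beta_j=\zeta_j\beta$.

**Step 3: Stokes around one line.** We express $G(d\beta_j)$ as a limit of integrals over thin tubes. Translate so that $X_j=0$, and write $r=r_j$, $\tilde\eta(X)=\eta_{\varepsilon_j}(X/r)$, $\tilde\delta=r\delta_{jk}$. Since $g$ is $1$-homogeneous and $r\rho_\delta(\tau/r)=\rho_{r\delta}(\tau)$, over $B_j$ we have $w=u_0+s\chi(y)\,\tilde\eta\,\rho_{\tilde\delta}(g)$. By Lemma 4(c) and (3), the minors of $D^2w$ are $O(|x|^{-2})$ on the support of the pullback, hence integrable. By dominated convergence and Stokes,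
$$G(d\beta_j)=\lim_{\kappa\downarrow0}\int_{\{|x|>\kappa\}}d\big((\mathrm{id},Dw)^*\beta_j\big)=\pm\lim_{\kappa\downarrow0}\int_{S^2\times\mathbb R\times\mathbb R^{n-4}}\gamma_\kappa^*\beta_j,$$
where $\gamma_\kappa(\theta,z,y)=\big(\kappa\theta,z,y;\ Du_0(\kappa\theta,z,y)+s\,\Gamma_\kappa(\theta,z,y)\big)$ and, using $\varphi(\kappa\theta)=\kappa\varphi(\theta)$ and $D\varphi(\kappa\theta)=D\varphi(\theta)$,
$$\Gamma_\kappa=\Big(\chi\big[\tilde\eta\,\rho_{\tilde\delta}'(\kappa\varphi(\theta)-z)\,(D\varphi(\theta),-1)+\rho_{\tilde\delta}(\kappa\varphi(\theta)-z)\,D\tilde\eta\big],\ \tilde\eta\,\rho_{\tilde\delta}(\kappa\varphi(\theta)-z)\,D_y\chi\Big),$$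
with $\tilde\eta,D\tilde\eta$ evaluated at $(\kappa\theta,z)$.

**Step 4: evenness.** The limit is zero by the antipodal map, as in Section 2. The map $(\kappa,\theta,z,y)\mapsto\gamma_\kappa(\theta,z,y)$ is smooth up to and including $\kappa=0$, and $\gamma_\kappa^*\beta_j$ is supported in a fixed compact set. So $\gamma_\kappa\to\gamma_0$ in $C^1$ on compact sets, and the limit is $\pm\int\gamma_0^*\beta_j$. But $\gamma_0$ depends on $\theta$ only through $D\varphi(\theta)$, which is even. So $\gamma_0(-\theta,z,y)=\gamma_0(\theta,z,y)$, while $(\theta,z,y)\mapsto(-\theta,z,y)$ reverses orientation. Therefore $\int\gamma_0^*\beta_j=-\int\gamma_0^*\beta_j=0$, and $\partial G=0$. $\square$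

**Step 2: passing to the limit.** We conclude that $u$ belongs to the class. By Lemma 5, (1) and (8), the Monge-Ampère functions $u_0+sw_k$ have masses bounded over compact sets, and they converge uniformly to $u_0+su$. By the compactness theorem,
$$u_0+su\ \text{ is Monge-Ampère on }\Omega\text{ for all }u_0\in C^\infty(\Omega),\ s\in\mathbb R. \tag{9}$$
In particular $u$ is Monge-Ampère.

## 7. Bounded principal minors force uniform convergence

The lower bound will compare sublevel sets of an approximant with those of $v$, so convergence in $L^1$ is too weak. The bounds on the minors upgrade it.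

**Lemma 6.** Let $Q\subset\mathbb R^m$ be a bounded open box, $f_k\in C^2(Q)$, $f_k\to v$ in $L^1(Q)$ with $v\in C(Q)$, and $\sup_k\int_Q|M_I(D^2f_k)|<\infty$ for all $\emptyset\ne I\subset\{1,\dots,m\}$. Then $f_k\to v$ locally uniformly in $Q$.

*Proof.* We use induction on $m$: the hypotheses pass to almost every coordinate slice, and the determinant controls the interior of a box from its boundary.

**Step 1: $m=1$.** We bound $f_k'$. Let $Q$ have length $L$. In the first and in the last third of $Q$ there are points where $|f_k|\le\frac3L\int_Q|f_k|$. These points are at least $L/3$ apart, so by the mean value theorem somewhere $|f_k'|\le\frac{18}{L^2}\int_Q|f_k|$. As $\int_Q|f_k''|$ is bounded, $f_k'$ is bounded on $Q$ uniformly in $k$. The $f_k$ are equi-Lipschitz, and then $L^1$ convergence implies uniform convergence.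

**Step 2: Alexandrov's estimate.** This bounds the interior by the boundary. For a closed box $P\subset\mathbb R^m$ and $f$ of class $C^2$ near $P$,
$$\sup_Pf\le\sup_{\partial P}f+C_m\operatorname{diam}(P)\Big(\int_P|\det D^2f|\Big)^{1/m}. \tag{10}$$
Let $t=f(Y)-\sup_{\partial P}f>0$ with $Y\in P$. If $|p|<t/\operatorname{diam}P$, then on $\partial P$ the function $f-p\cdot(\,\cdot-Y)$ is less than $f(Y)-t+t$, its value at $Y$. So it has an interior maximum, and $p\in Df(P)$. By the area formula $|B_1|(t/\operatorname{diam}P)^m\le|Df(P)|\le\int_P|\det D^2f|$.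

**Step 3: good slices, $m\ge2$.** We cut $Q$ into small boxes on whose boundaries the induction hypothesis applies. Let $Q'\Subset Q''\Subset Q$ be boxes. It suffices to show that every subsequence has a further subsequence that converges uniformly to $v$ on $Q'$. By Fubini, pass to a subsequence such that for every $i$ and a.e. $\tau$ the restrictions to $\{x_i=\tau\}\cap Q$ converge to $v$ in $L^1$. For any further subsequence, Fatou's lemma shows that for a.e. $\tau$
$$\liminf_k\sum_{\emptyset\ne I\not\ni i}\int_{\{x_i=\tau\}\cap Q}|M_I(D^2f_k)|<\infty .$$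
For $I\not\ni i$, $M_I(D^2f_k)$ is a principal minor of the Hessian of the restricted function. Given $l$, choose successively, each time passing to a subsequence along which this quantity is bounded, finitely many values $\tau_{i,1}<\tau_{i,2}<\dots$ for each $i$, with consecutive gaps $<1/l$, such that $[\tau_{i,1},\tau_{i,\max}]$ contains the $i$-th side of $Q'$ and lies in that of $Q''$. By the induction hypothesis $f_k\to v$ locally uniformly on each slice $\{x_i=\tau_{i,s}\}\cap Q$. So, along the subsequence, $f_k\to v$ uniformly on the boundaries of all the boxes $P=\prod_i[\tau_{i,s_i},\tau_{i,s_i+1}]$, which cover $Q'$.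

**Step 4: filling in.** We apply (10) on each $P$ to $\pm f_k$. Since $\operatorname{diam}P\le\sqrt m/l$ and $\int_Q|\det D^2f_k|$ is bounded,
$$\limsup_k\sup_{Q'}|f_k-v|\le C/l+\omega_v(\sqrt m/l),$$
with $\omega_v$ the modulus of continuity of $v$ on $Q''$ and $C$ independent of $l$. Take nested subsequences for $l=1,2,\dots$ and then a diagonal sequence. $\square$

## 8. Every good approximation of $v$ pays $1/648$ at the origin

The lower bound comes from the topology of sublevel sets. Let
$$\Xi=\{\xi=(p,q)\in\mathbb R^3\times\mathbb R:\ -1<q<0,\ p_i>0,\ p_1+p_2+p_3<|q|/3\},\qquad|\Xi|=\int_0^1\frac{(s/3)^3}{6}\,ds=\frac1{648}.$$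
For $\xi\in\Xi$ put $V_\xi(X)=v(X)-\xi\cdot X$. We shall find two points of $\{V_\xi<0\}$ that are joined through the origin inside $\{V_\xi\le0\}$ but not inside $\{V_\xi<0\}$. If $f$ is a $C^2$ function close to $v$ and $f-\xi\cdot X$ has no critical point at levels near $0$, a gradient-like flow pushes the joining path below level $0$: a contradiction. So $\xi$ must be a value of $Df$, for almost all $\xi\in\Xi$, and $|\Xi|\le\int|\det D^2f|$.

**Lemma 7 (separation).** Given $\rho>0$ and a compact $\Xi'\subset\Xi$ there is $\delta_0>0$ such that for each $\xi\in\Xi'$ there are $P,P'\in[-\rho/2,\rho/2]^4$ with $V_\xi(P),V_\xi(P')\le-2\delta_0$ which cannot be joined by a path in $\{V_\xi<0\}$.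

*Proof.* **Step 1: the sublevel set lies over a region $D\subset\mathbb R^3$.** We project along $z$. $V_\xi(x,z)<0$ means $p\cdot x+qz>0$ and $\varphi(x)-z<p\cdot x+qz$. As $-1<q<0$, this says
$$\frac{\varphi(x)-p\cdot x}{1+q}<z<\frac{p\cdot x}{|q|}. \tag{11}$$
Such a $z$ exists iff $|q|(\varphi-p\cdot x)<(1-|q|)\,p\cdot x$, that is, iff $x\in D:=\{|q|\varphi(x)<p\cdot x\}$.

**Step 2: a wall in $D$.** We show that $D$ misses the boundary of the octant $O=\{x_1,x_2,x_3\le0\}$. On $\partial O$ some coordinate is $0$, so $\varphi=0$, while $p\cdot x\le0$. Hence $D\cap\partial O=\emptyset$.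

**Step 3: points on both sides.** Let $t>0$. The point $x_P=-t(1,1,1)\in\operatorname{int}O$ has $\varphi(x_P)=-t/3$, and $-|q|t/3<-t\sum p_i$ because $\sum p_i<|q|/3$; so $x_P\in D$. The point $x_{P'}=te_1\notin O$ has $\varphi=0<p_1t$; so $x_{P'}\in D$. Let $P,P'$ be the points above $x_P,x_{P'}$ whose $z$ is the midpoint of (11). This $z$ is $t$ times a quantity bounded on $\Xi'$, so for some small $t$, the same for all $\xi\in\Xi'$, we have $P,P'\in[-\rho/2,\rho/2]^4$. They depend continuously on $\xi$ and $V_\xi(P),V_\xi(P')<0$; by compactness of $\Xi'$, $\delta_0$ exists. A path in $\{V_\xi<0\}$ from $P$ to $P'$ would project to a path in $D$ from $\operatorname{int}O$ to the complement of $O$, which must cross $\partial O$. This is impossible. $\square$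

**Proposition 8.** Let $\rho>0$, let $f_k$ be $C^2$ near $[-\rho,\rho]^4$, $f_k\to v$ in $L^1([-\rho,\rho]^4)$, and $\sup_k\int_{[-\rho,\rho]^4}|M_I(D^2f_k)|<\infty$ for all $\emptyset\ne I\subset\{1,2,3,4\}$. Then
$$\liminf_k\int_{[-\rho,\rho]^4}|\det D^2f_k|\ge|\Xi|=\tfrac1{648}.$$

*Proof.* Pass to a subsequence realizing the $\liminf$. Fix a compact $\Xi'\subset\Xi$ and take $\delta_0$ from Lemma 7.

**Step 1: a box with good faces.** The flow must not leave the domain, so we need control on faces of all dimensions. For $a,b\in(\rho/2,\rho)^4$ let $Q=\prod_i[-a_i,b_i]$. A closed face $F$ is given by its set $I$ of free indices and by values $X_i\in\{b_i,-a_i\}$ for $i\notin I$. Integrating $\int_F|M_I(D^2f_k)|$ over $(a,b)$ and enlarging the free sides to $[-\rho,\rho]$, we get at most a constant times $\int_{[-\rho,\rho]^4}|M_I(D^2f_k)|$. So the sum over all faces with $1\le|I|\le3$ has integral over $(a,b)$ bounded in $k$. By Fatou we may fix $(a,b)$ and pass to a subsequence such that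
$$\int_F|M_I(D^2f_k)|\le C_0\quad\text{for all faces }F\text{ with }1\le|I|\le3. \tag{12}$$
By Lemma 6, $\mu_k:=\sup_Q|f_k-v|\to0$.

**Step 2: few bad $\xi$.** We discard those $\xi$ for which $f_k-\xi\cdot X$, restricted to a proper face, has a critical point at a level near $0$. For $0<\delta<\delta_0$ let $\mathcal B_k$ be the set of $\xi\in\Xi$ for which there are a closed face $F$ with $|I|\le3$ and a point $X\in F$ with
$$\partial_if_k(X)=\xi_i\ \ (i\in I),\qquad|f_k(X)-\xi\cdot X|\le\delta .$$
(For $I=\emptyset$, $F$ is a vertex and only the second condition remains.) Fix $F$ and $i_0\notin I$; then $|X_{i_0}|\ge\rho/2$ on $F$. Since $|\xi_i|\le1$ on $\Xi$, these $\xi$ lie in the image of $F\times[-1,1]^{I^c\setminus\{i_0\}}\times[-\delta,\delta]\ni(X,\zeta,t)\mapsto\xi$,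
$$\xi_I=D_If_k(X),\quad\xi_i=\zeta_i\ (i\notin I\cup\{i_0\}),\quad\xi_{i_0}=\frac{f_k(X)-t-\xi_I\cdot X_I-\sum_{i\notin I\cup\{i_0\}}\zeta_iX_i}{X_{i_0}}$$
(put $t=f_k(X)-\xi\cdot X$). The domain has dimension $|I|+(3-|I|)+1=4$. The map is $C^1$, and its derivative is block triangular: $\xi_I$ depends on $X_I$ only, the next components are $\zeta$, and $\partial_t\xi_{i_0}=-1/X_{i_0}$. So its Jacobian is $|M_I(D^2f_k)(X)|/|X_{i_0}|$, and the image has measure at most $\frac2\rho\cdot2^{3-|I|}\cdot2\delta\int_F|M_I(D^2f_k)|$; for $I=\emptyset$ the integral is replaced by $1$. By (12), $|\mathcal B_k|\le C_1\delta$ (outer measure), with $C_1$ independent of $k,\delta$.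

**Step 3: the claim, and a field that decreases $f$.** We claim: if $\mu_k<\delta$ and $\xi\in\Xi'\setminus\mathcal B_k$, then $\xi\in Df_k(Q)$. Suppose not. Put $f=f_k-\xi\cdot X$, so $|f-V_\xi|\le\mu_k<\delta$ on $Q$, and let $\mathcal W=\{X\in Q:|f|\le\delta\}$, a compact set that contains $0$ since $V_\xi(0)=0$. We want a vector field that increases $f$ on $\mathcal W$ and is tangent to all faces. If $X\in\mathcal W$ lies in the relative interior of a face (possibly $Q$ itself) with free indices $I$, then $I\ne\emptyset$ and $D_If(X)\ne0$: for $|I|\le3$ because $\xi\notin\mathcal B_k$, for $|I|=4$ because $\xi\notin Df_k(Q)$. Let $e_X\in\mathbb R^I\subset\mathbb R^4$ be the vector $D_If(X)$; then $e_X\cdot Df(X)>0$. Choose an open ball $O_X\ni X$ centered at $X$ such that $e_X\cdot Df>0$ on $O_X\cap Q$ and such that $O_X$ meets a hyperplane $\{X_i=b_i\}$ or $\{X_i=-a_i\}$ only if $X$ lies on it; in that case $i\notin I$ and $(e_X)_i=0$. Cover $\mathcal W$ by finitely many of these balls, $O_s$, with vectors $e_s$; take smooth $\chi_s\ge0$ compactly supported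 in $O_s$ with $\sum_s\chi_s>0$ on $\mathcal W$, and set $Y=\sum_s\chi_se_s$. Then

- $Y\cdot Df\ge0$ on $Q$, and $Y\cdot Df\ge c>0$ on $\mathcal W$;
- $Y_i=0$ on $Q\cap\{X_i=b_i\}$ and on $Q\cap\{X_i=-a_i\}$.

**Step 4: the flow stays in $Q$ and lowers $f$.** Let $r:\mathbb R^4\to Q$ be the coordinatewise clamping and $\Phi_t$ the flow of the bounded Lipschitz field $-Y\circ r$; it exists for all times and is continuous. The $i$-th component of this field vanishes where $X_i\ge b_i$ or $X_i\le-a_i$. So $\Phi_t$, $t\ge0$, preserves $Q$: if a trajectory from $Q$ had $X_i>b_i$ at some time, then after the last earlier time with $X_i=b_i$ the coordinate $X_i$ would be constant, a contradiction; likewise for $-a_i$. Along trajectories in $Q$, $f$ is nonincreasing, and it decreases at rate at least $c$ while in $\mathcal W$. Let $T=2\delta/c$. Then $\Phi_T$ maps $\{f\le\delta\}\cap Q$ into $\{f\le-\delta\}\cap Q$. Indeed, a trajectory that starts in $\{f\le\delta\}$ and has $f>-\delta$ at time $T$ was in $\mathcal W$ on all of $[0,T]$, so $f\le\delta-cT=-\delta$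 at time $T$, a contradiction. Trajectories that start in $\{f\le-\delta\}$ stay there.

**Step 5: the contradiction.** We push the path through the origin. Let $P,P'$ be as in Lemma 7. They lie in $Q$, and $f(P),f(P')\le-2\delta_0+\mu_k<-\delta$. On the segments $[P,0]$ and $[0,P']$, which lie in $Q$, positive $1$-homogeneity of $V_\xi$ gives $V_\xi\le0$, so $f\le\mu_k<\delta$. Follow the trajectory of $P$ on $[0,T]$, then the image under $\Phi_T$ of the broken path $P\to0\to P'$, then the trajectory of $P'$ backward. This is a path from $P$ to $P'$ in $\{f\le-\delta\}\cap Q$, and there $V_\xi\le-\delta+\mu_k<0$. This contradicts Lemma 7 and proves the claim.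

**Step 6: counting.** We convert the claim into determinant mass. By the area formula, once $\mu_k<\delta$,
$$\int_Q|\det D^2f_k|\ge|Df_k(Q)|\ge|\Xi'|-C_1\delta .$$
Let $k\to\infty$, then $\delta\to0$, then $\Xi'\uparrow\Xi$. $\square$

## 9. Infinitely many payments in one compact set

**Proof of Theorem 1.** Let $u$ be as in Section 6 and $K=\bar B(X_0,R)\times\bar B(y_0,R/2)$. It was shown there that $u$ is Lipschitz, compactly supported and Monge-Ampère. Let $u_k\in C^2(\Omega)$ satisfy $u_k\to u$ in $L^1(K)$ and $\sup_k\int_K|M_I(D^2u_k)|<\infty$ for $I\subset\{1,2,3,4\}$, $1\le|I|\le3$. Suppose $\int_K|M_{\{1,2,3,4\}}(D^2u_k)|\not\to\infty$. After passing to a subsequence this integral is bounded too.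

**Step 1: a good four-dimensional slice.** We reduce to functions of $X$ alone (for $n=4$ this step is void). Passing to a further subsequence, $u_k(\cdot,y)\to U$ in $L^1(B(X_0,R))$ for a.e. $y\in B(y_0,R/2)$, because $\chi=1$ there. By Fatou, for a.e. such $y$ the quantity
$$\sum_{\emptyset\ne I\subset\{1,2,3,4\}}\int_{B(X_0,R)}|M_I(D^2u_k)(X,y)|\,dX$$
has finite $\liminf$. Fix such a $y$ and a subsequence along which it is bounded by some $C_2<\infty$. The minors occurring are those of $D_X^2u_k(\cdot,y)$.

**Step 2: rescaling at $X_j$.** We bring each center into the position of Proposition 8. Let $\rho_j=\frac12e^{-2/(3\varepsilon_j)}$. On $[-\rho_j,\rho_j]^4$ we have $|X|\le2\rho_j$, so $\eta_{\varepsilon_j}=1$ and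
$$f_k^{(j)}(X):=r_j^{-1}u_k(X_j+r_jX,y)\to r_j^{-1}U(X_j+r_jX)=v(X)\quad\text{in }L^1([-\rho_j,\rho_j]^4).$$
The integral of $|M_I(D^2f_k^{(j)})|$ over this cube equals $r_j^{|I|-4}$ times that of $|M_I(D_X^2u_k(\cdot,y))|$ over $X_j+r_j[-\rho_j,\rho_j]^4$. So it is bounded in $k$ for each fixed $j$, and for $|I|=4$ the factor is $1$. Proposition 8 gives
$$\liminf_k\int_{X_j+r_j[-\rho_j,\rho_j]^4}|\det D_X^2u_k(X,y)|\,dX\ge\tfrac1{648}\qquad\text{for every }j.$$

**Step 3: summing.** The bound does not depend on $j$, and that is fatal. Since $2\rho_j<1$, the $j$-th cube lies in $B_j$; so the cubes are disjoint subsets of $B(X_0,R)$. Hence $C_2\ge J/648$ for every $J$, a contradiction. Therefore $\int_K|M_{\{1,2,3,4\}}(D^2u_k)|\to\infty$. A sequence showing that $u$ is approximable would satisfy the hypotheses and keep this integral bounded, so none exists. $\blacksquare$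

**Proof of Corollary 2.** That $u_0+su$ is Monge-Ampère is (9). Suppose smooth $f_k\to u_0+su$ had all minors bounded in $L^1$ on compact sets. On $K$ the matrix $D^2u_0$ is bounded, so by (3) all minors of $D^2\big((f_k-u_0)/s\big)$ are bounded in $L^1(K)$, and $(f_k-u_0)/s\to u$ in $L^1(K)$. This contradicts Theorem 1. $\square$
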